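# Normally monomial $p$-groups of unbounded derived length, at every prime

All groups are finite, all characters are complex, and $p$ always denotes a prime. Commutators are $[x,y]=xyx^{-1}y^{-1}$.

## 1. Derived length, nilpotency class, normally monomial groups

**Definition (derived length).** Put $G^{(0)}=G$ and $G^{(s+1)}=[G^{(s)},G^{(s)}]$. If the series reaches $1$, the derived length $\mathrm{dl}(G)$ is the least $d$ with $G^{(d)}=1$. A group with $\mathrm{dl}(G)\le 2$ is called metabelian.

**Definition (class).** Put $\gamma_1(G)=G$ and $\gamma_{n+1}(G)=[\gamma_n(G),G]$. If the series reaches $1$, the nilpotency class is the least $c$ with $\gamma_{c+1}(G)=1$.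

**Example.** Let $c\ge 2$, let $C=\mathbb Z/p^c$, let $t$ be the automorphism of $C$ given by multiplication by $1+p$, and let $H_c=C\rtimes\langle t\rangle$. The units of $\mathbb Z/p^c$ that are $\equiv 1\bmod p$ form a group of order $p^{c-1}$, so $\langle t\rangle$ is a $p$-group and so is $H_c$. Every element of $\langle t\rangle$ is $\equiv 1 \bmod p$, so $\langle t\rangle$ acts trivially on each $p^kC/p^{k+1}C$, while $(t-1)p^kC=p^{k+1}C$. The group $H_c/pC$ is therefore abelian, and $[C,t]=pC$, so $\gamma_2(H_c)=pC$. In the same way $[p^kC,H_c]=p^{k+1}C$ for $k\ge1$. So $\gamma_{k+1}(H_c)=p^kC$ for all $k\ge1$, and $H_c$ has class exactly $c$. Its derived length is $2$. For $p=c=2$ this is the dihedral group of order $8$.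

The textbook inclusion $[\gamma_m(G),\gamma_n(G)]\le\gamma_{m+n}(G)$ gives, by induction on $s$,
$$G^{(s)}\le \gamma_{2^s}(G)\qquad (s\ge 0). \tag{1}$$
Hence a nilpotent group with derived length $d\ge1$ has $1\ne G^{(d-1)}\le\gamma_{2^{d-1}}(G)$, and its class is at least $2^{d-1}$.

**Definition (normally monomial).** A group $G$ is normally monomial if every $\chi\in\mathrm{Irr}(G)$ has the form $\chi=\lambda^G$ with $\lambda$ a linear character of a normal subgroup $B\trianglelefteq G$.

**Example.** Abelian groups are normally monomial: take $B=G$. The dihedral group of order $8$ has four linear characters and one irreducible character of degree $2$. Let $\lambda$ be a faithful linear character of the normal cyclic subgroup $B$ of order $4$. Its conjugate under a reflection is $\lambda^{-1}\neq\lambda$, so $\lambda^G$ is irreducible of degree $2$. So this group is normally monomial.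

We need one piece of Clifford theory. Recall that the stabilizer of a character $\lambda$ of a normal subgroup is also called its inertia group. The Clifford correspondence says that induction is a bijection from the irreducible characters of the inertia group lying over $\lambda$ to those of the whole group lying over $\lambda$. Gallagher's theorem says that if $\lambda\in \mathrm{Irr}(U)$ extends to $\tilde\lambda\in\mathrm{Irr}(I)$, where $U\trianglelefteq I$, then the irreducible characters of $I$ over $\lambda$ are exactly the $\tilde\lambda\psi$ with $\psi\in\mathrm{Irr}(I/U)$. (Isaacs, *Character Theory of Finite Groups*, 6.11 and 6.17.)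

**Lemma 1.** Let $X=U\rtimes K$ with $U$ abelian, let $\lambda$ be a linear character of $U$, and let $K_\lambda$ be its stabilizer in $K$. Then $\tilde\lambda(uh)=\lambda(u)$, for $u\in U$ and $h\in K_\lambda$, defines a linear character of $UK_\lambda$. The irreducible characters of $X$ over $\lambda$ are exactly the characters $(\tilde\lambda\psi)^X$ with $\psi\in\mathrm{Irr}(K_\lambda)$, inflated to $UK_\lambda$.

**Proof.** Since $U$ is abelian it fixes $\lambda$, so the inertia group of $\lambda$ in $X$ is $UK_\lambda$. We have $(uh)(u'h')=(u\cdot hu'h^{-1})\,hh'$ and $\lambda(hu'h^{-1})=\lambda(u')$, so $\tilde\lambda$ is a homomorphism, and it extends $\lambda$. Now apply Gallagher's theorem in $UK_\lambda$ and then the Clifford correspondence. $\square$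

## 2. Is derived length bounded once the prime is fixed?

Kovács and Leedham-Green showed that for each prime $p$ there are normally monomial $p$-groups of derived length equal to the integer part of $\log_2(p+1)$. So no absolute constant bounds the derived length of normally monomial groups. Those examples need the prime to grow. The problem, posed in "CHARACTERS OF $p$-GROUPS AND SYLOW $p$-SUBGROUPS" (https://www.uv.es/amoquin/11.pdf), is whether this is unavoidable: is there a function $f$, defined on primes, such that $\mathrm{dl}(P)\le f(p)$ for every normally monomial $p$-group $P$?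

The answer is no, at every single prime.

**Theorem A.** For every prime $p$ and every $d\ge1$ there is a normally monomial $p$-group of derived length exactly $d$ and nilpotency class exactly $2^{d-1}$.

Hence for no prime $p$ is there a number $f(p)$ that bounds the derived lengths of all normally monomial $p$-groups. By (1), the class in Theorem A is the least that derived length $d$ allows.

**Theorem B.** For every prime $p$ and every $c\ge1$, the maximal derived length of a normally monomial $p$-group of class exactly $c$ is $1+\lfloor\log_2c\rfloor$, which is the bound valid for all groups of class $c$.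

## 3. Metabelian groups

Derived lengths $1$ and $2$ can be settled by hand, since there being normally monomial is no restriction at all.

**Proposition 2.** Every metabelian group is normally monomial.

**Proof.** Let $\chi\in\mathrm{Irr}(G)$. A normal subgroup of $G/\ker\chi$ has a normal preimage in $G$, and inflation commutes with induction. So we may replace $G$ by $G/\ker\chi$ and assume that $\chi$ is faithful. Choose $A$ maximal among the abelian subgroups that contain $G'$. Then $A\trianglelefteq G$ because $A\ge G'$, and $C_G(A)=A$: if $x$ centralizes $A$, then $\langle A,x\rangle$ is abelian, so $x\in A$.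

Let $\lambda$ be a constituent of $\chi_A$ and $T$ its stabilizer in $G$. As $T\ge A\ge G'$, the subgroup $T$ is normal, so every conjugate of $\lambda$ has the same stabilizer $T$. Thus $[A,T]$ lies in the kernel of every conjugate of $\lambda$. Since $\chi_A$ is a multiple of the sum of these conjugates, $[A,T]\le\ker\chi=1$. So $T\le C_G(A)=A$, hence $T=A$, and $\chi=\lambda^G$ by the Clifford correspondence. $\square$

So the first derived length that needs a construction is $3$.

## 4. Stacking by wreath products, and where it stops

The natural way to raise the derived length is to stack: take a normally monomial $p$-group $K$, an abelian $p$-group $V$ on which $K$ acts, and form $V\rtimes K$. By Lemma 1 its irreducible characters are the $(\tilde\lambda\psi)^{VK}$ with $\psi\in\mathrm{Irr}(K_\lambda)$. The first modules to try are permutation modules, that is, iterated wreath products. This already fails at the third layer.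

**Claim.** Let $K=C_p\wr C_p$ in its action on a set $\Omega$ of $p^2$ points, let $V=\mathbb F_p^{\Omega}$ be the group of functions $\Omega\to\mathbb F_p$, and let $G=V\rtimes K=C_p\wr(C_p\wr C_p)$. Then $K$ is normally monomial and $G$ is not.

**Proof.** $K$ is metabelian, so Proposition 2 applies to it. Fix $\omega\in\Omega$ and let $L$ be its stabilizer in $K$. Then $|L|=p^{p+1}/p^2=p^{p-1}>1$. Let $\lambda(f)=\zeta^{f(\omega)}$ with $\zeta$ a primitive $p$-th root of unity. The conjugates of $\lambda$ under $K$ are the characters $f\mapsto\zeta^{f(x)}$ with $x\in\Omega$, and $K_\lambda=L$. By Lemma 1, $\chi=\tilde\lambda^{G}$ is irreducible, of degree $|K:L|=p^2$.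

The character $\chi$ is faithful. Indeed $\chi_V=\sum_{x}\big(f\mapsto\zeta^{f(x)}\big)$, so $\ker\chi\cap V=1$. Then $[\ker\chi,V]\le\ker\chi\cap V=1$, and $C_G(V)=V$ because $K$ acts faithfully on $V$. So $\ker\chi\le V$ and $\ker\chi=1$.

Suppose $\chi=\nu^G$ with $\nu$ linear on $B\trianglelefteq G$. Then $\chi_B$ is a sum of conjugates of $\nu$, all linear, so $B'\le\ker\chi=1$ and $B$ is abelian. Also $|B|=|G|/p^2=|V||L|>|V|$. Let $D$ be the image of $B$ in $G/V=K$. It is abelian and normal in $K$, and $|B|=|B\cap V||D|$. If $D=1$, then $|B|\le|V|$, a contradiction. Let $D\ne1$. As $D$ is normal in the transitive group $K$, its orbits on $\Omega$ all have the same size $p^b$, with $b\ge1$. Let $m=p^{2-b}$ be their number. Since $B$ is abelian, $D$ acts trivially on $B\cap V$, so $B\cap V$ consists of functions constant on $D$-orbits and $|B\cap V|\le p^m$. On each orbit the abelian group $D$ is transitive, so it acts there as a regular group of order $p^b$. As $D$ is faithful on $\Omega$, $|D|\le p^{bm}$. Altogether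
$$|B|\le p^{(b+1)m}\le p^{p^bm}=p^{p^2}=|V|,$$
again a contradiction. $\square$

The trouble is the subgroup $K_\lambda=L$, which is not normal in $K$: $\chi$ is induced from $VL$, which is not normal, and no normal subgroup can replace it. To make stacking work we want two things. Each stabilizer $K_\lambda$ should be normal in $K$. And since $\psi\in\mathrm{Irr}(K_\lambda)$ has to be induced from a subgroup normal in all of $K$, not only in $K_\lambda$, we want to control the characters of $K_\lambda$ as well. Both become manageable if all stabilizers belong to one fixed normal series of $K$.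

There is a simple way to force this. Let $V$ be a free $\mathbb Z/p^e$-module and suppose that $g$ acts as $1+p^iu$ with $u$ invertible. Then $(g-1)V=p^iV$ exactly. A linear character $\lambda$ of order $p^j$ is fixed by $g$ if and only if $\lambda$ is trivial on $(g-1)V=p^iV$, that is, if and only if $i\ge j$. So if every $g\in K$ acts as $1+p^{\ell(g)}u_g$ with $u_g$ invertible (or trivially), then the stabilizer of $\lambda$ is $\{g:\ell(g)\ge j\}$ and depends only on the order of $\lambda$. The work is to show that such modules exist at every stage.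

## 5. Coefficient rings, level functions, regular modules

From here to the end of Section 10, fix $p$ and $d\ge1$, and put $e=2^d-1$.

**Definition (coefficient rings).** Identify the residue field of the maximal unramified extension of $\mathbb Q_p$ with $\overline{\mathbb F}_p$. For a power $q$ of $p$ let $O_q$ be the ring of integers of the unramified extension of $\mathbb Q_p$ with residue field $\mathbb F_q$, and put $R_q=O_q/p^eO_q$.

**Example.** $R_p=\mathbb Z/p^e$. For $p=2$ we have $R_4=(\mathbb Z/2^e)[x]/(x^2+x+1)$, since $x^2+x+1$ is irreducible over $\mathbb F_2$.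

We use three textbook facts: $R_q/pR_q=\mathbb F_q$; $R_q$ is a free $\mathbb Z/p^e$-module of finite rank; and if $\mathbb F_q\subseteq\mathbb F_{q'}$, then $R_{q'}$ is a free $R_q$-algebra.

Let $M$ be a free $R_q$-module of finite rank, let $i<e$, and let $f$ be an endomorphism with $f(M)\subseteq p^iM$. Then $f=p^iu$ for some $u\in\mathrm{End}_{R_q}(M)$: for each basis element $b$ write $f(b)=p^im_b$ and put $u(b)=m_b$. The choice of $u$ is not unique, but the map $\bar u$ that it induces on $M/pM$ is, and $\bar u$ depends only on $f$ modulo $p^{i+1}$. Indeed, if $p^ix\in p^{i+1}M$, say $p^ix=p^{i+1}z$, then $p^i(x-pz)=0$, so $x-pz\in p^{e-i}M\subseteq pM$ and $x\in pM$. Eigenvalues of $\bar u$ are taken in $\overline{\mathbb F}_p$. They do not change under base change from $R_q$ to $R_{q'}$, because the characteristic polynomial does not.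

**Definition (level function).** A level function on a group $G$ is a map $\ell:G\to\{2,3,\dots\}\cup\{\infty\}$ with $\ell(1)=\infty$. We put $G(i)=\{g\in G:\ell(g)\ge i\}$, so $G(i)=G$ for $i\le2$.

**Example.** Let $V$ be a free $\mathbb Z/p^e$-module. Put $\ell(0)=\infty$ and $\ell(v)=2+\max\{k:v\in p^kV\}$ for $v\ne0$. Then $\ell(v)\in\{2,\dots,e+1\}$ for $v\neq 0$, and $V(i)=p^{i-2}V$ for $i\ge2$.

**Definition (regular module).** Let $S\subset\overline{\mathbb F}_p$ be finite. An $S$-regular module for $(G,\ell)$ is a free $R_q$-module $M\ne0$ of finite rank, for some $q$, with an $R_q$-linear action of $G$ such that for all $g\in G$: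

* (a) if $\ell(g)\ge e$, then $g$ acts trivially;
* (b) if $\ell(g)=i<e$, then $g=1+p^iu_g$ on $M$ with $u_g\in\mathrm{End}_{R_q}(M)$, and $\bar u_g$ has no eigenvalue in $S$.

Base change from $R_q$ to $R_{q'}$ preserves $S$-regularity. Write $\mathrm P(G,\ell)$, or $\mathrm P(G)$, for the statement: for every finite $S\subset\overline{\mathbb F}_p$ there is an $S$-regular module for $(G,\ell)$.

For the stacking we need $S=\{0\}$, which says that $u_g$ is invertible. Why we ask for all $S$ will become clear in Section 6.

**Example.** Let $d=2$, so $e=3$, and let $V=\mathbb Z/p^3$ with the level function above. Units have level $2$, and all other elements have level at least $3=e$. Choose $c\in R_q$ and let $v\in V$ act on $M=R_q$ as multiplication by $1+p^2cv$. Because $p^4=0$ in $R_q$, we have $(1+p^2cv)(1+p^2cv')=1+p^2c(v+v')$, so this is an action. Elements of level at least $3$ act trivially, and for a unit $v$ we get $\bar u_v=\bar c\,\bar v$. So $M$ is $S$-regular if and only if $\bar c\,a\notin S$ for all $a\in\mathbb F_p^\times$. For $S=\{0\}$ we may take $q=p$ and $c=1$. For general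 finite $S$ we take $\bar c\in\overline{\mathbb F}_p$ outside the finite set $\bigcup_{a}a^{-1}S$. For $S\supseteq\mathbb F_p$ this forces $q>p$, which is why the large rings $R_q$ are allowed. So $\mathrm P(V)$ holds.

With $c=1$ we obtain the group $\mathbb Z/p^3\rtimes\mathbb Z/p^3$ in which $v$ acts as $1+p^2v$. The commutators of the two factors fill $p^2\mathbb Z/p^3$ in the normal factor, on which all $v$ act trivially. So this group has derived length $2$ and class $2$; it is Theorem A for $d=2$.

## 6. The tower $G_r=V_r\rtimes G_{r-1}$

**Construction.** Let $G_0=1$. Then $\mathrm P(G_0)$ holds with $M=R_p$, since (b) is vacuous. Suppose $(G_{r-1},\ell)$ is given and satisfies $\mathrm P$. Let $V_r$ be a $\{0\}$-regular module for $G_{r-1}$, now regarded as a finite free $\mathbb Z/p^e$-module with $G_{r-1}$-action, and set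
$$G_r=V_r\rtimes G_{r-1}.$$
Give $V_r$ the level function of the example in Section 5, and put $\ell(vg)=\min(\ell(v),\ell(g))$ for $v\in V_r$, $g\in G_{r-1}$. This is a level function on $G_r$ that extends the one on $G_{r-1}$. To continue we must know $\mathrm P(G_r)$; this is Proposition 3 below.

We write $V_r$ additively. Three facts about $V=V_r$ and $g\in G_{r-1}$ are used throughout. First,
$$\text{if }\ell(g)\ge i,\ \text{then }(g-1)V\subseteq p^iV, \tag{2}$$
by (b), or trivially when $\ell(g)\ge e$, since then $g$ acts as $1$. Secondly,
$$\text{if }\ell(g)=i<e,\ \text{then }(g-1)p^kV=p^{i+k}V\ \text{ for all }k\ge0. \tag{3}$$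
Indeed $0$ is not an eigenvalue of $\bar u_g$, so $V=u_gV+pV$. Iterating, $V=u_gV+p^eV=u_gV$, and $u_g$ is bijective on the finite set $V$. Hence $(g-1)p^kV=p^{i+k}u_gV=p^{i+k}V$. Thirdly, in $G_r$,
$$[v,g]=v\cdot gv^{-1}g^{-1}=v-gv=-(g-1)v. \tag{4}$$

**The obvious module and its defect.** We look for modules for $V\rtimes G_{r-1}$. The group $V$ is abelian and should act by commuting operators of the form $1+p^{\ell(v)}u_v$, and conjugation by $g$ must carry the operator of $v$ to that of $gv$. This suggests a commutative algebra $A$ generated by a copy of $V$, on which $v$ acts as multiplication by $\exp(p^2v)$ and $g\in G_{r-1}$ acts by the algebra automorphism that extends its action on $V$. Such an algebra will be built below, and on it the elements of $V$ behave as we want. But $A$ is never $\{0\}$-regular once some $g\in G_{r-1}$ has level $i<e$. An algebra automorphism fixes $1\in A$. So if $g-1=p^i\delta_g$ on $A$, then $p^i\delta_g(1)=0$, hence $\delta_g(1)\in p^{e-i}A\subseteq pA$, and $\bar\delta_g$ has the eigenvalue $0$.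

The repair is to tensor $A$ with a module $M'$ for $G_{r-1}$ alone. To first order, $g$ then acts through $\bar\delta_g\otimes1+1\otimes\bar u'_g$, whose eigenvalues are sums. They avoid $0$ as soon as the eigenvalues of $\bar u_g'$ avoid the negatives of those of $\bar\delta_g$. So to get $\{0\}$-regularity for $G_r$ we need $S'$-regularity for $G_{r-1}$ with some other finite set $S'$. This is why $\mathrm P$ speaks of all finite sets $S$, and with that formulation the induction closes.

The exponent $p^2$ in $\exp(p^2v)$, and with it the fact that levels start at $2$, is there for the prime $2$: the coefficient $2^a/a!$ of $\exp(2v)$ has $2$-adic valuation $1$ whenever $a$ is a power of $2$, so $\exp(2v)$ would not reduce to a finite sum in general.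

## 7. Existence of regular modules for $V\rtimes G_{r-1}$

**Proposition 3.** $\mathrm P(G_{r-1})$ implies $\mathrm P(G_r)$.

**Proof.** Let $S\subset\overline{\mathbb F}_p$ be finite, let $y_1,\dots,y_n$ be a $\mathbb Z/p^e$-basis of $V=V_r$, and put $N=e$.

**Step 1: the algebra $A$.** This step builds a commutative algebra of finite rank in which $V$ sits and whose relations make the eigenvalues of elements of $V$ computable. We first choose $\bar c_1,\dots,\bar c_n\in\overline{\mathbb F}_p$ such that
$$\sum_k a_k\bar c_k\notin\{s^{p^N}:s\in S\}\quad\text{for all }0\ne(a_k)\in\mathbb F_p^n. \tag{5}$$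
Take $\epsilon_1,\dots,\epsilon_n\in\overline{\mathbb F}_p$ linearly independent over $\mathbb F_p$ and put $\bar c_k=\tau\epsilon_k$. Then (5) holds if $\tau\ne0$ differs from the finitely many values $s^{p^N}/\sum a_k\epsilon_k$, and $\overline{\mathbb F}_p$ is infinite. Choose $q$ with all $\bar c_k\in\mathbb F_q$, lift $\bar c_k$ to $c_k\in R=R_q$, and let
$$A=R[y_1,\dots,y_n]/(y_k^{p^N}-c_k:1\le k\le n).$$
It is a free $R$-module with basis the monomials in which all exponents are $<p^N$. As $p^N>1$, the $y_k$ belong to this basis. Since $\mathbb Z/p^e\subseteq R$, we may identify $V$ with the $\mathbb Z/p^e$-span of the $y_k$ in $A$.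

**Step 2: $G_{r-1}$ acts on $A$.** We check that the linear action on $V$ extends to $A$, which means that it respects the relations. Let $g\in G_{r-1}$ act on $R[y_1,\dots,y_n]$ by the $R$-algebra endomorphism $y_k\mapsto gy_k$. Each $gy_k$ is a $\mathbb Z/p^e$-linear combination of the $y$'s, so this is an action of $G_{r-1}$. By (2), $gy_k\equiv y_k\bmod p$.

In a commutative ring, $a\equiv b\bmod p^t$ with $t\ge1$ implies $a^p\equiv b^p\bmod p^{t+1}$. To see this, write $a=b+p^tx$ and expand $a^p$: the terms $\binom pm b^{p-m}p^{tm}x^m$ with $1\le m\le p-1$ are divisible by $p^{t+1}$, and the last term is divisible by $p^{tp}$, where $tp\ge t+1$. Applying this $N$ times, $(gy_k)^{p^N}\equiv y_k^{p^N}\bmod p^{N+1}$. Since $N+1>e$ and $p^e=0$ in $R$, we get $(gy_k)^{p^N}=y_k^{p^N}$. So $g$ fixes each $y_k^{p^N}-c_k$, and $G_{r-1}$ acts on $A$ by $R$-algebra automorphisms $g_A$ that extend its action on $V$.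

If $\ell(g)\ge e$, then $g$ is trivial on $V$ and $g_A=1$. If $\ell(g)=i<e$, then $g_A$ is a ring homomorphism that is the identity modulo $p^i$ on the generators, by (2). So $(g_A-1)A\subseteq p^iA$ and $g_A-1=p^i\delta_g$ with $\delta_g\in\mathrm{End}_R(A)$.

**Step 3: $V$ acts on $A$ through an exponential.** This step produces the operators of $V$ and their leading terms. Put $\kappa_a=p^{2a}/a!$. For $a\ge1$ we have $v_p(a!)\le a-1$, so $v_p(\kappa_a)\ge a+1$; in particular $\kappa_a\in\mathbb Z_p$. As $A$ is a $\mathbb Z_p$-algebra with $p^eA=0$, the sum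
$$E(v)=\sum_{a\ge0}\kappa_av^a\in A\qquad(v\in V)$$
has only finitely many nonzero terms. In $\mathbb Z_p[x,y]$ the binomial theorem gives $\kappa_a(x+y)^a=\sum_{b+c=a}\kappa_b\kappa_c\,x^by^c$. All but finitely many of the terms $\kappa_b\kappa_cv^bv'^c$ vanish in $A$, so we may sum over $a$ and get $E(v+v')=E(v)E(v')$. Also $E(0)=1$, and $g_A(E(v))=E(gv)$ because $g_A$ is an $R$-algebra automorphism.

For $a\ge2$ we have $v_p(p^{2(a-1)}/a!)\ge 2(a-1)-(a-1)=a-1\ge1$. Hence
$$E(v)-1=p^2v\Big(1+\sum_{a\ge2}\frac{p^{2(a-1)}}{a!}v^{a-1}\Big)=p^2v(1+pb)\quad\text{for some }b\in A.$$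
Let $\ell(v)=j<\infty$ and write $v=p^{j-2}v'$ with $v'\in V\setminus pV$. The element $v'$ is determined modulo $p^{e-j+2}V$, and $e-j+2\ge1$ since $j\le e+1$. So its image $\bar v'$ in $A/pA$ is well defined, and
$$E(v)-1=p^jv'(1+pb), \tag{6}$$
which is $0$ if $j\ge e$.

**Step 4: eigenvalues of $\bar v'$.** We show that for $v'\in V\setminus pV$, multiplication by $\bar v'$ on $A/pA$ has no eigenvalue in $S$. Write $v'=\sum a_ky_k$, so that $(\bar a_k)\ne0$ in $\mathbb F_p^n$. Raising to the power $p^N$ is additive on the ring $A/pA$ of characteristic $p$, so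
$$\bar v'^{\,p^N}=\sum_k\bar a_k^{p^N}\bar c_k=\sum_k\bar a_k\bar c_k,$$
a scalar. Every eigenvalue $\eta$ therefore satisfies $\eta^{p^N}=\sum\bar a_k\bar c_k$, which by (5) is not of the form $s^{p^N}$ with $s\in S$. So $\eta\notin S$.

**Step 5: the module $T$.** Now we correct the operators of $G_{r-1}$ by tensoring. Let $\mathcal X$ be the set of all operators on $A/pA$ of the form $\bar\delta_g$ or $\bar\delta_g+\bar v'$, with $g\in G_{r-1}$, $\ell(g)<e$, $v'\in V\setminus pV$, and $\bar v'$ acting by multiplication. It is finite. Put
$$S'=\{s-\xi:\ s\in S,\ \xi\text{ an eigenvalue of some }X\in\mathcal X\},$$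
a finite set that depends only on $A$ and $S$. By $\mathrm P(G_{r-1})$ there is an $S'$-regular module $M'$ for $G_{r-1}$. After base change of $A$ and of $M'$ we may assume that both are over the same ring $R$; the eigenvalues in question are unaffected. Put $T=A\otimes_RM'$, a nonzero free $R$-module of finite rank. Let $v\in V$ act on $T$ as $E_v=(\text{multiplication by }E(v))\otimes1$, and let $g\in G_{r-1}$ act as $\gamma=g_A\otimes g_{M'}$. Then
$$\gamma E_v(a\otimes m)=g_A(E(v))\,g_A(a)\otimes gm=E(gv)\,g_A(a)\otimes gm=E_{gv}\gamma(a\otimes m),$$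
so $\gamma E_v\gamma^{-1}=E_{gv}$, and we have an action of $G_r=V\rtimes G_{r-1}$.

**Step 6: $T$ is $S$-regular.** We compute the leading term of an arbitrary element. Let $h=vg$, $\ell(v)=j$, $\ell(g)=i$, so that $\ell(h)=\ell:=\min(i,j)$. If $\ell\ge e$, then $E_v=1$ by (6), and $g_A$ and $g_{M'}$ are trivial, so $h$ acts trivially. This is (a).

Let $\ell<e$. By (6), $E_v-1=0$ if $j\ge e$, and
$$E_v-1\equiv p^j(v'\otimes1)\pmod{p^{j+1}}\quad\text{if }j<e.$$
Likewise $\gamma-1=0$ if $i\ge e$. If $i<e$, write $g_{M'}=1+p^iu'_g$. Then
$$\gamma-1=p^i(\delta_g\otimes1+1\otimes u'_g)+p^{2i}\,\delta_g\otimes u'_g\equiv p^i(\delta_g\otimes1+1\otimes u'_g)\pmod{p^{i+1}}.$$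
Now $h$ acts as $E_v\gamma$, and
$$h-1=(E_v-1)+(\gamma-1)+(E_v-1)(\gamma-1).$$
The last term is $0$ if $i$ or $j$ is at least $e$. Otherwise it is divisible by $p^{i+j}$, hence by $p^{\ell+1}$. If $i\ne j$, the summand with the larger level is divisible by $p^{\ell+1}$ or is zero. So $h-1=p^\ell u_h$ with
$$\bar u_h=\begin{cases}\bar v'\otimes1&\text{if }j<i,\\ \bar\delta_g\otimes1+1\otimes\bar u'_g&\text{if }i<j,\\ (\bar\delta_g+\bar v')\otimes1+1\otimes\bar u'_g&\text{if }i=j.\end{cases}$$
In the first case the eigenvalues are those of $\bar v'$, and none lies in $S$ by Step 4. In the other two cases $\bar u_h=X\otimes1+1\otimes Y$ with $X\in\mathcal X$ and $Y=\bar u'_g$. Triangularize $X$ and $Y$ over $\overline{\mathbb F}_p$; in the tensor product basis, ordered lexicographically, $X\otimes1+1\otimes Y$ is triangular, and its diagonal entries are the sums $\xi+\upsilon$ of an eigenvalue $\xi$ of $X$ and an eigenvalue $\upsilon$ of $Y$. If $\xi+\upsilon=s\in S$, then $\upsilon=s-\xi\in S'$, which contradicts the $S'$-regularity of $M'$. So no eigenvalue of $\bar u_h$ lies in $S$, and (b) holds.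 $\square$

By induction, $G_r$ and $V_r$ are now defined for all $r\ge1$, and each $G_r$ is a finite $p$-group.

## 8. The normal series $G_r(i)$ and the stabilizers

For $i\ge2$ put $V_r(i)=p^{i-2}V_r$, and put $V_r(i)=V_r$ for $i\le2$. By definition of $\ell$ on $G_r$, the set $G_r(i)$ equals $V_r(i)\,G_{r-1}(i)$.

**Lemma 4.** For $r\ge1$ we have $G_r(i)=V_r(i)\rtimes G_{r-1}(i)\trianglelefteq G_r$. For $r\ge0$ we have $[G_r(i),G_r(j)]\le G_r(i+j)$ for $i,j\ge2$, and $G_r(e+2)=1$.

**Proof.** We use induction on $r$; for $r=0$ everything is trivial.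

**Step 1: normality.** For $i\le2$ we have $G_r(i)=G_r$. Let $i\ge2$. Then $V_r(i)$ is a $G_{r-1}$-submodule of $V_r$, and $G_{r-1}(i)\trianglelefteq G_{r-1}$ by induction. So $G_r(i)$ is a subgroup, a semidirect product as stated, and it is normalized by $G_{r-1}$. For $v_0\in V_r$ and $vg\in G_r(i)$,
$$v_0(vg)v_0^{-1}=\big(v_0+v-gv_0\big)g=\big(v-(g-1)v_0\big)g,$$
and $(g-1)v_0\in p^iV_r\subseteq V_r(i)$ by (2). So $V_r$ normalizes $G_r(i)$ as well.

**Step 2: commutators.** It suffices to see that the generating sets $V_r(i)\cup G_{r-1}(i)$ and $V_r(j)\cup G_{r-1}(j)$ commute elementwise modulo the normal subgroup $G_r(i+j)$. The group $V_r$ is abelian. For $v\in V_r(i)$ and $g\in G_{r-1}(j)$, (4) and (2) give $[v,g]=-(g-1)v\in p^{j}p^{i-2}V_r=V_r(i+j)$, and the same holds with $i$ and $j$ exchanged. Finally $[G_{r-1}(i),G_{r-1}(j)]\le G_{r-1}(i+j)$ by induction.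

**Step 3: the end of the series.** Nonzero elements of $V_r$ have level at most $e+1$. By induction nonidentity elements of $G_{r-1}$ do too, hence so do nonidentity elements of $G_r$. $\square$

**Lemma 5.** Let $U=p^kV_r$ and let $\lambda$ be a linear character of $U$ of order $p^j$. The stabilizer of $\lambda$ in $G_{r-1}$ is $G_{r-1}(j)$.

**Proof.** An element $g$ fixes $\lambda$ if and only if $\lambda((g-1)U)=1$. Let $i=\ell(g)$. If $i\ge j$, then $(g-1)U\subseteq p^jU\subseteq\ker\lambda$ by (2). If $i<j$, then $i<j\le e$ because $p^eU=0$, so (3) gives $(g-1)U=p^iU$. Since $\lambda(U)$ is cyclic of order $p^j$, we have $\lambda(p^iU)=\lambda(U)^{p^i}\ne1$, and $g$ does not fix $\lambda$. $\square$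

## 9. Inducing from subgroups normal in $G_r$

As seen in Section 4, we must control the characters of the stabilizers too. So the induction treats all terms $G_r(i)$ at once, and asks for subgroups that are normal in the whole group $G_r$.

**Proposition 6.** For all $r\ge0$ and $i\ge0$, every $\chi\in\mathrm{Irr}(G_r(i))$ is induced from a linear character of a subgroup $B\le G_r(i)$ with $B\trianglelefteq G_r$. In particular (with $i=0$) $G_r$ is normally monomial.

**Proof.** We use induction on $r$; $r=0$ is trivial. Let $V=V_r$, let $U=V(i)=p^kV$ with $k=\max(i-2,0)$, and let $K=G_{r-1}(i)$, so that $G_r(i)=U\rtimes K$.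

**Step 1: locate $\chi$ by Clifford theory.** Let $\lambda$ be a constituent of $\chi_U$, of order $p^j$. By Lemma 5 its stabilizer in $K$ is
$$K_\lambda=G_{r-1}(i)\cap G_{r-1}(j)=G_{r-1}(m),\qquad m=\max(i,j).$$
By Lemma 1, $\chi=(\tilde\lambda\psi)^{UK}$ for some $\psi\in\mathrm{Irr}(K_\lambda)$ inflated to $UK_\lambda$.

**Step 2: reduce to a linear character.** As $K_\lambda=G_{r-1}(m)$ is a term of the series of $G_{r-1}$, the induction hypothesis gives $\psi=\mu^{K_\lambda}$ with $\mu$ a linear character of some $B_0\le G_{r-1}(m)$ with $B_0\trianglelefteq G_{r-1}$. Inflation commutes with induction, so the inflated $\psi$ is induced from $\mu$ inflated to $UB_0$, and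
$$\tilde\lambda\psi=\big(\tilde\lambda|_{UB_0}\,\mu\big)^{UK_\lambda}.$$
By transitivity of induction, $\chi$ is induced from a linear character of $B=UB_0$.

**Step 3: $B\trianglelefteq G_r$.** Both $U$ and $B_0$ are normalized by $G_{r-1}$, and $V$ centralizes $U$. For $v\in V$ and $b\in B_0$ we have $\ell(b)\ge m\ge i$, so by (4) and (2)
$$[v,b]=-(b-1)v\in p^iV\subseteq p^kV=U,$$
as $k\le i$. Hence $vbv^{-1}=[v,b]\,b\in UB_0$, and $V$ normalizes $B$. $\square$

## 10. Derived length and class of $G_d$

**Lemma 7.** For $1\le r\le d$ and $0\le s\le r-1$ we have $p^{2^{s+1}-2}V_r\le G_r^{(s)}$, and $G_r^{(s)}$ contains an element of level $2^{s+1}$.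

**Proof.** The second claim follows from the first for the same $r$ and $s$. Indeed $s\le d-1$ gives $2^{s+1}-2\le2^d-2<e$, so $p^{2^{s+1}-2}V_r\setminus p^{2^{s+1}-1}V_r$ is nonempty, and its elements have level $2^{s+1}$.

We prove the first claim by induction on $s$, for all $r$ simultaneously. For $s=0$ it says $V_r\le G_r$. Suppose it holds for $s$, and let $s+1\le r-1$. Then $r\ge2$ and $s\le(r-1)-1$, so $G_{r-1}^{(s)}$ contains an element $g$ with $\ell(g)=2^{s+1}$. Here $2^{s+1}\le2^{d-1}<2^d-1=e$, since $d\ge r\ge2$, so (3) applies to $g$. Both $g$ and $p^{2^{s+1}-2}V_r$ lie in $G_r^{(s)}$. By (4) and (3),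
$$G_r^{(s+1)}\ge[p^{2^{s+1}-2}V_r,g]=(g-1)p^{2^{s+1}-2}V_r=p^{2^{s+1}+2^{s+1}-2}V_r=p^{2^{s+2}-2}V_r.\qquad\square$$

**Proof of Theorem A.** Let $G=G_d$. By Proposition 6, $G$ is normally monomial.

**Step 1: derived length.** By Lemma 7 with $r=d$ and $s=d-1$,
$$G^{(d-1)}\ge p^{2^d-2}V_d=p^{e-1}V_d\ne0,$$
so $\mathrm{dl}(G)\ge d$. As $G$ is an iterated semidirect product of the $d$ abelian groups $V_1,\dots,V_d$, also $\mathrm{dl}(G)\le d$.

**Step 2: class.** We have $G=G(2)$, and Lemma 4 gives $\gamma_n(G)\le G(2n)$ for all $n\ge1$ by induction: $\gamma_{n+1}(G)\le[G(2n),G(2)]\le G(2n+2)$. For $n=2^{d-1}+1$ we have $2n=2^d+2\ge e+2$, and $G(e+2)=1$. So $\gamma_{2^{d-1}+1}(G)=1$, and the class is at most $2^{d-1}$. By (1), $1\ne G^{(d-1)}\le\gamma_{2^{d-1}}(G)$, so the class is exactly $2^{d-1}$. $\blacksquare$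

Since $p$ and $d$ were arbitrary, no function $f$ as in Section 2 exists.

## 11. Derived length for a prescribed class

**Proof of Theorem B.**

**Step 1: upper bound.** If $G$ has class $c$ and derived length $d\ge1$, then $1\ne G^{(d-1)}\le\gamma_{2^{d-1}}(G)$ by (1). So $2^{d-1}\le c$, that is, $d\le1+\lfloor\log_2c\rfloor$.

**Step 2: products.** We need that a direct product of normally monomial groups $X$ and $Y$ is normally monomial. The irreducible characters of $X\times Y$ are the products $\alpha\times\beta$ with $\alpha\in\mathrm{Irr}(X)$ and $\beta\in\mathrm{Irr}(Y)$. If $\alpha=\mu^X$ and $\beta=\nu^Y$ with $\mu,\nu$ linear characters of normal subgroups $B_1\trianglelefteq X$ and $B_2\trianglelefteq Y$, then $\alpha\times\beta=(\mu\times\nu)^{X\times Y}$, induced from $B_1\times B_2\trianglelefteq X\times Y$.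

**Step 3: attainment.** For $c=1$ take any nontrivial abelian $p$-group. Let $c\ge2$ and $d=1+\lfloor\log_2c\rfloor$, so $d\ge2$ and $2^{d-1}\le c$. The groups $G_d$ of Theorem A have class only $2^{d-1}$, so we enlarge the class without disturbing the derived length. Let $H_c=C\rtimes\langle t\rangle$ be the $p$-group of Section 1, with class exactly $c$ and derived length $2$. It is metabelian, hence normally monomial by Proposition 2. By Step 2, $G_d\times H_c$ is a normally monomial $p$-group. Its class is $\max(2^{d-1},c)=c$, and its derived length is $\max(d,2)=d=1+\lfloor\log_2c\rfloor$. $\blacksquare$
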